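\title{A counterexample to an $\mathrm{FP}_m$-conjecture for nilpotent-by-abelian groups}

\begin{abstract}
Let $G$ be a finitely generated group with a nilpotent normal subgroup $N$ and abelian quotient $Q$. It has been conjectured that, for $m\ge 2$, the group $G$ is of type $\mathrm{FP}_m$ if and only if the complement of the Bieri--Strebel invariant of $N/[N,N]$ is $m$-tame and the groups $H_i(N;\mathbb{Z})$, $1\le i\le m$, are finitely generated $\mathbb{Z}Q$-modules. We disprove this for every $m\ge3$. Our examples are finitely presented and torsion-free, all groups $H_i(N;\mathbb{Z})$ are finitely generated over $\mathbb{Z}Q$, and yet $G$ is not of type $\mathrm{FP}_3$. The obstruction is a pair of characters of $Q$, one occurring in $H_1(N;\mathbb{Z})$ and one in $H_2(N;\mathbb{Z})$, which point in opposite directions but have nonzero sum.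
\end{abstract}

\section{Introduction}

\subsection*{The question}
A group $G$ is \emph{of type $\mathrm{FP}_m$} if there is an exact sequence $P_m\to\dots\to P_1\to P_0\to\mathbb{Z}\to0$ in which $\mathbb{Z}$ is the trivial $\mathbb{Z}G$-module and the $P_i$ are finitely generated projective $\mathbb{Z}G$-modules. These conditions become stronger as $m$ grows. Type $\mathrm{FP}_1$ is finite generation, and every finitely presented group is of type $\mathrm{FP}_2$.

Let $G$ be finitely generated and \emph{nilpotent-by-abelian}: there is an exact sequence $1\to N\to G\to Q\to1$ with $N$ nilpotent and $Q$ abelian. Then $Q$ is finitely generated. Conjugation in $G$ makes the factors $M_i=N_i/N_{i+1}$ of the lower central series $N=N_1>N_2>\cdots$ into finitely generated $\mathbb{Z}Q$-modules, and it makes the homology groups $H_i(N;\mathbb{Z})$ into $\mathbb{Z}Q$-modules. One would like to read off from these modules whether $G$ is of type $\mathrm{FP}_m$.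

For a homomorphism $\psi\colon Q\to\mathbb{R}$ let $Q_\psi=\{q\in Q\mid \psi(q)\ge0\}$, a submonoid of $Q$. The \emph{Bieri--Strebel invariant} of a finitely generated $\mathbb{Z}Q$-module $M$ is
\[
\Sigma_Q(M)=\{\psi\in\operatorname{Hom}(Q,\mathbb{R})\mid M \text{ is finitely generated over } \mathbb{Z}Q_\psi\},
\]
and $\Sigma^c_Q(M)$ denotes its complement in $\operatorname{Hom}(Q,\mathbb{R})$. Thus $\Sigma^c_Q(M)$ collects the directions $\psi$ for which the half $Q_\psi$ of $Q$ does not suffice to generate $M$ from a finite set. It does not contain $0$, and it is \emph{conical}, that is, closed under multiplication by positive real numbers. For example, let $Q=\langle t\rangle$ be infinite cyclic and let $t$ act on $\mathbb{Z}[1/p]$ as multiplication by $p$. To generate $\mathbb{Z}[1/p]$ one must be able to divide by $p$, so $\psi$ lies in $\Sigma^c_Q$ exactly when $t^{-1}\notin Q_\psi$, that is, when $\psi(t)>0$.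

A conical subset $C$ of a real vector space is \emph{$m$-tame} if $0\notin C+\dots+C$ ($m$ summands). Writing $u=\frac12u+\frac12u$ shows that $(m+1)$-tame implies $m$-tame, and $C$ is $2$-tame exactly if it contains no pair of antipodal points $\psi,-\psi$. The theorem of Bieri and Strebel settles the case in which $N$ is abelian and $m=2$: \emph{if $N$ is abelian, then $G$ is finitely presented if and only if $G$ is of type $\mathrm{FP}_2$, if and only if $\Sigma_Q^c(N)$ contains no two antipodal points.} The following conjecture, posed in \cite{conj}, proposes an extension to nilpotent $N$ and all $m$.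

\begin{quote}
\textbf{Conjecture.} \emph{Let $G$, $N$, $Q$ be as above and let $m\ge2$. The following are equivalent.}
\begin{itemize}
\item[$(1)_m$] \emph{$G$ is of type $\mathrm{FP}_m$.}
\item[$(2)_m$] \emph{$\Sigma^c_Q(M_1)$ is $m$-tame, and $H_i(N;\mathbb{Z})$ is a finitely generated $\mathbb{Z}Q$-module for all $i\in\{1,\dots,m\}$.}
\end{itemize}
\end{quote}

The two halves of $(2)_m$ seem to complement each other. The module $M_1=N/[N,N]$ governs $N$ to a large extent, since iterated commutators present $M_i$ as a quotient of the $i$-fold tensor power of $M_1$; what $M_1$ cannot know, namely the relations that hold in $N$, is recorded in the higher homology of $N$. The homological half is necessary by Proposition~\ref{prop:necessary} below, and therefore the conjecture holds for $m=2$ and abelian $N$ by the theorem of Bieri and Strebel.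

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $p$ be a prime and $m\ge3$. There is a finitely presented, torsion-free group $G=N\rtimes Q$ with $Q\cong\mathbb{Z}^m$ and $N$ nilpotent of class $m-1$, having a finite central series with all factors isomorphic to $\mathbb{Z}[1/p]$, such that
\begin{itemize}
\item[(a)] $\Sigma^c_Q(M_1)$ is $m$-tame;
\item[(b)] $H_i(N;\mathbb{Z})$ is a finitely generated $\mathbb{Z}Q$-module for all $i\ge1$;
\item[(c)] $G$ is not of type $\mathrm{FP}_3$, hence not of type $\mathrm{FP}_m$.
\end{itemize}
\end{theorem}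

So the implication $(2)_m\Rightarrow(1)_m$ fails for every $m\ge3$, and for $m=3$ it fails already for $N$ of class $2$. Since $(2)_{3}$ implies $(2)_2$, there is no $m\ge 2$ for which $(2)_m$ implies type $\mathrm{FP}_3$. Of the converse implication we prove the homological half.

\begin{proposition}\label{prop:necessary}
Let $G$, $N$, $Q$ be as in the conjecture. If $G$ is of type $\mathrm{FP}_m$, then $H_i(N;\mathbb{Z})$ is finitely generated over $\mathbb{Z}Q$ for all $i\le m$.
\end{proposition}

We do not settle whether $(2)_2$ implies $(1)_2$, nor whether type $\mathrm{FP}_m$ always forces $\Sigma_Q^c(M_1)$ to be $m$-tame.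

\subsection*{The idea}
Our groups $N$ are built from copies of $\mathbb{Z}[1/p]$ on which $q\in Q$ acts as multiplication by $p^{\chi(q)}$; we call the homomorphism $\chi\colon Q\to\mathbb{Z}$ the \emph{weight} of the copy. For such $N$ the two halves of $(2)_m$ test different things (Section~\ref{sec:weights}). Tameness tests the \emph{rays} spanned by the weights, but only those of $M_1$. Finite generation of homology reaches all of $N$, but it only tests whether certain \emph{sums} of weights vanish. Two weights $\beta$ and $-k\beta$ with $k\ge2$ lie on antipodal rays and have nonzero sum. When both occur in $M_1$ they obstruct type $\mathrm{FP}_2$, and tameness detects them (Section~\ref{sec:opposite}). We move $\beta$ from $H_1$ to $H_2$, where tameness does not look; the pair then obstructs type $\mathrm{FP}_3$ (Sections~\ref{sec:groups}--\ref{sec:notFP3}).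

\section{Modules and homology of normal subgroups}\label{sec:prelim}

Modules are left modules, $\otimes$ without subscript is taken over $\mathbb{Z}$, $H_i(K)$ means $H_i(K;\mathbb{Z})$, and $[x,y]=xyx^{-1}y^{-1}$. Conjugation actions are $g\cdot x=gxg^{-1}$. (The opposite convention replaces $\Sigma^c_Q(M_1)$ by its negative, which does not affect tameness.) We use the following standard facts.

\smallskip
\noindent\textbf{(F1) Finite presentation.} A module over a ring $\Lambda$ is \emph{finitely presented} if it is the cokernel of a map between finitely generated projective (equivalently, free) modules. Schanuel's lemma says: if $0\to Y\to P_0\to M\to0$ and $0\to Y'\to P_0'\to M\to0$ are exact with $P_0,P_0'$ projective, then $Y\oplus P_0'\cong Y'\oplus P_0$; if $0\to Y\to P_1\to P_0\to M\to0$ and $0\to Y'\to P'_1\to P'_0\to M\to0$ are exact with $P_i,P_i'$ projective, then $Y\oplus P_1'\oplus P_0\cong Y'\oplus P_1\oplus P_0'$. In particular, if $M$ is finitely presented, then every surjection $\Lambda\to M$ has finitely generated kernel. The quotient of a finitely presented module by a finitely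 generated submodule is finitely presented; hence so is every direct summand of a finitely presented module.

\smallskip
\noindent\textbf{(F2) Homology of a normal subgroup.} Let $K$ be normal in $\Gamma$, let $G=\Gamma/K$, and let $P_*\to\mathbb{Z}$ be a projective resolution over $\mathbb{Z}\Gamma$. Since $\mathbb{Z}\Gamma$ is a free $\mathbb{Z}K$-module, $P_*$ is also a projective resolution over $\mathbb{Z}K$. Hence $H_*(K)$ is the homology of the complex of $\mathbb{Z}G$-modules $\mathbb{Z}\otimes_{\mathbb{Z}K}P_*=\mathbb{Z}G\otimes_{\mathbb{Z}\Gamma}P_*$. The resulting action of $G$ on $H_*(K)$ is the conjugation action, because $g(xy)=(gxg^{-1})(gy)$ for $g\in\Gamma$, $x\in K$, $y\in P_i$; in degree one it is the conjugation action on $H_1(K)=K/[K,K]$. If $P_i$ is finitely generated projective over $\mathbb{Z}\Gamma$, then $\mathbb{Z}G\otimes_{\mathbb{Z}\Gamma}P_i$ is finitely generated projective over $\mathbb{Z}G$.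

\smallskip
\noindent\textbf{(F3) Noetherian group rings.} If $Q$ is a finitely generated abelian group, then $\mathbb{Z}Q$ is Noetherian by Hilbert's basis theorem, so subquotients of finitely generated $\mathbb{Z}Q$-modules are finitely generated.

\begin{proof}[Proof of Proposition~\ref{prop:necessary}]
Extend a partial resolution $P_m\to\dots\to P_0\to\mathbb{Z}\to0$ by finitely generated projective $\mathbb{Z}G$-modules to a projective resolution. By (F2), for $i\le m$ the module $H_i(N)$ is a subquotient of the finitely generated $\mathbb{Z}Q$-module $\mathbb{Z}Q\otimes_{\mathbb{Z}G}P_i$. It is finitely generated by (F3).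
\end{proof}

\section{Weights}\label{sec:weights}

Fix a prime $p$ and put $R=\mathbb{Z}[1/p]$. Let $Q$ be a finitely generated free abelian group. For a homomorphism $\chi\colon Q\to\mathbb{Z}$, let $R_\chi$ be the $\mathbb{Z}Q$-module $R$ on which $q$ acts as multiplication by $p^{\chi(q)}$. The abelian group $R$ is not finitely generated, so $R_0$ is not a finitely generated $\mathbb{Z}Q$-module. It is torsion-free, hence flat over $\mathbb{Z}$, and multiplication $R\otimes R\to R$ is an isomorphism; with the diagonal action this gives $R_{\chi}\otimes R_{\chi'}\cong R_{\chi+\chi'}$.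

\begin{lemma}\label{lem:ray}
If $\chi\neq0$, then $R_\chi$ is generated by $1$ over $\mathbb{Z}Q$, and $\Sigma^c_Q(R_\chi)=\mathbb{R}_{>0}\,\chi$.
\end{lemma}

\begin{proof}
Let $\psi\in\operatorname{Hom}(Q,\mathbb{R})$. Suppose first that some $q\in Q_\psi$ has $\chi(q)<0$. Then $\mathbb{Z}Q_\psi\cdot1\supseteq\mathbb{Z}[p^{\chi(q)}]=R$, so $\psi\in\Sigma_Q(R_\chi)$. This case includes $\psi=0$, because $\chi$ takes negative values; the first assertion follows.

In the remaining case $\chi\ge0$ on $Q_\psi$. Then $\mathbb{Z}Q_\psi$ acts on $R$ through multiplication by integers, so a finitely generated $\mathbb{Z}Q_\psi$-submodule is a finitely generated abelian group, and $\psi\in\Sigma^c_Q(R_\chi)$. Every positive multiple of $\chi$ falls into this case, and it remains to show that nothing else does. We know that $\psi\ne0$. Extend $\psi$ and $\chi$ to linear forms on $Q\otimes\mathbb{R}$. Each rational point of the open half-space $\{\psi>0\}$ has a positive multiple in $Q_\psi$, so $\chi\geq0$ at that point. Rational points are dense, so $\chi\ge0$ on the closed half-space $\{\psi\ge0\}$. This half-space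 contains the subspace $\ker\psi$, on which $\chi$ must therefore vanish. Thus $\chi=c\psi$ with $c\geq0$, and $c>0$ since $\chi\ne0$.
\end{proof}

A direct sum of two modules is finitely generated over $\mathbb{Z}Q_\psi$ if and only if both summands are. Hence, for nonzero $\chi_1,\dots,\chi_l$,
\begin{equation}\label{eq:union}
\Sigma^c_Q(R_{\chi_1}\oplus\dots\oplus R_{\chi_l})=\mathbb{R}_{>0}\chi_1\cup\dots\cup\mathbb{R}_{>0}\chi_l .
\end{equation}

We turn to homology. A \emph{central series} of $N$ is a chain of normal subgroups $N=V_0>V_1>\dots>V_l=1$ with $V_{s-1}/V_s$ central in $N/V_s$.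

\begin{lemma}\label{lem:homology}
Let $Q$ act on a group $N$, preserving a central series with $V_{s-1}/V_s\cong R_{\chi_s}$ for $1\le s\le l$. For $T\subseteq\{1,\dots,l\}$ put $\chi_T=\sum_{s\in T}\chi_s$. Let $i\ge1$. Then $H_i(N)$ has a finite filtration by $\mathbb{Z}Q$-submodules whose factors are subquotients of modules $R_{\chi_T}$ with $|T|=i$. In particular, if $\chi_T\neq0$ whenever $|T|=i$, then $H_i(N)$ is finitely generated over $\mathbb{Z}Q$.
\end{lemma}

\begin{proof}
Say that a $\mathbb{Z}Q$-module is \emph{built from} a set $\Psi$ of weights if it has a finite filtration whose factors are subquotients of modules $R_\chi$ with $\chi\in\Psi$. This property passes to subquotients and to extensions. If $M$ is built from $\Psi$, then $M\otimes R_\chi$ is built from $\Psi+\chi$, because tensoring with the flat group $R$ preserves filtrations and subquotients.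

We induct on $l$, for all $i\geq1$ at once; for $l=0$ the group $H_i(N)$ is zero. Let $C=V_{l-1}\cong R_{\chi_l}$ and $K=N/C$. The Lyndon--Hochschild--Serre spectral sequence of $C\to N\to K$ has second page $H_i(K;H_j(C))$ and converges to $H_{i+j}(N)$. It is natural for automorphisms of the extension, so it is a spectral sequence of $\mathbb{Z}Q$-modules. Homology commutes with directed unions, and $R=\bigcup_n p^{-n}\mathbb{Z}$; hence $H_0(C)=\mathbb{Z}$, $H_1(C)=C$ and $H_j(C)=0$ for $j\ge2$. As $C$ is central, $K$ acts trivially on it, and $H_i(K;C)=H_i(K)\otimes C$ by the universal coefficient theorem and flatness. So only the rows $j=0$ and $j=1$ are nonzero, and we obtain an exact sequence of $\mathbb{Z}Q$-modules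
\[
H_{i-1}(K)\otimes R_{\chi_l}\longrightarrow H_i(N)\longrightarrow H_i(K).
\]
By induction, the right-hand term is built from the $\chi_T$ with $|T|=i$ and $l\notin T$. The left-hand term is built from the $\chi_T$ with $|T|=i$ and $l\in T$: for $i\ge2$ by induction, and for $i=1$ because $\mathbb{Z}\otimes R_{\chi_l}=R_{\chi_l}$. This proves the first assertion. The second follows from Lemma~\ref{lem:ray} and (F3).
\end{proof}

For an abelian group $N=R_{\chi_1}\oplus\dots\oplus R_{\chi_l}$ with nonzero weights, the homological half of $(2)_m$ is a consequence of the other half: if $\Sigma^c_Q(N)$ is $m$-tame, then by \eqref{eq:union} no sum of at most $m$ weights vanishes, and Lemma~\ref{lem:homology} applies for $i\le m$. The next section shows that the homological half is strictly weaker.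

\section{Two opposite weights}\label{sec:opposite}

Fix an integer $k\ge1$. Let $A=\{a(r)\mid r\in R\}$ be a multiplicatively written copy of $R$, and let
\[
E=A\rtimes\langle t\rangle,\qquad t\,a(r)\,t^{-1}=a(p^{-k}r),
\]
with $t$ of infinite order. Let $B=R$ be the $\mathbb{Z}E$-module on which $A$ acts trivially and $t$ acts as multiplication by $p$.

\begin{example}\label{ex:model}
Consider the finitely generated metabelian group $B\rtimes E=(B\times A)\rtimes\langle t\rangle$. Identify a weight $\chi$ with the number $\chi(t)$, so that $B=R_1$ and $A=R_{-k}$. By \eqref{eq:union}, $\Sigma^c_{\langle t\rangle}(B\times A)=\mathbb{R}\smallsetminus\{0\}$. This set contains antipodal points, so $B\rtimes E$ is not of type $\mathrm{FP}_2$ by the theorem of Bieri and Strebel. By the K\"unneth formula,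
\[
H_1(B\times A)=R_1\oplus R_{-k},\qquad H_2(B\times A)=B\otimes A=R_{1-k},
\]
and the higher homology vanishes. For $k=1$ the module $H_2=R_0$ is not finitely generated, and Proposition~\ref{prop:necessary} explains the failure of $\mathrm{FP}_2$. For $k\ge2$ all $H_i(B\times A)$ with $i\geq 1$ are finitely generated: the obstruction persists, but homology no longer sees it.
\end{example}

We need a form of this obstruction that can be transported to other groups, namely a statement about the module $B$. Put $a_n=t^na(1)t^{-n}=a(p^{-kn})$. Then $a_n=a_{n+1}^{p^k}$ and $A=\bigcup_{n\geq0}\langle a_n\rangle$. The module $B$ is generated by $x=1$, which satisfies $tx=px$ and $a_nx=x$ for all $n\geq0$. Do finitely many of these relations suffice? Let $x$ be an element of any $\mathbb{Z}E$-module with $tx=px$ and $a_0x=x$. The relation $a_1x=x$ says that $a_0$ fixes $y=t^{-1}x$. All we know is that $py=x$, and this yields only $p(a_0y-y)=0$. Had the weights of $A$ and $B$ the same sign, $A$ would be generated by the elements $t^{-n}a_0t^n$ with $n\geq0$, and these fix $x$, since $t^{-n}a_0t^nx=p^nt^{-n}a_0x=t^{-n}p^nx=x$;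 two relations would suffice. For opposite signs we must show that the $p$-torsion element $a_0y-y$ can be nonzero.

\begin{lemma}\label{lem:notfp}
The $\mathbb{Z}E$-module $B$ is not finitely presented.
\end{lemma}

\begin{proof}
\emph{The relation ideal.} The map $\mathbb{Z}E\to B$, $\lambda\mapsto\lambda\cdot1$, is onto because $t^{-n}\cdot1=p^{-n}$. Let $J$ be its kernel. The map factors as $\mathbb{Z}E\to\mathbb{Z}[t^{\pm1}]\to R$. The first arrow has kernel $\sum_{a\in A}\mathbb{Z}E(a-1)$, and the second, $t\mapsto p$, has kernel generated by $t-p$. So $J=\mathbb{Z}E(t-p)+\sum_{a\in A}\mathbb{Z}E(a-1)$. Put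
\[
J_n=\mathbb{Z}E(t-p)+\mathbb{Z}E(a_n-1).
\]
For $g\in E$ and $j\in\mathbb{Z}$ the element $g^j-1$ lies in $\mathbb{Z}E(g-1)$. Hence $J_0\subseteq J_1\subseteq\cdots$ and $J=\bigcup_nJ_n$. If $B$ were finitely presented, $J$ would be finitely generated by (F1), so $J=J_n$ for some $n$, and in particular $a_{n+1}-1\in J_n$. Conjugation by $t^{-n}$ is a ring automorphism of $\mathbb{Z}E$ that fixes $t-p$ and sends $a_n$ to $a_0$ and $a_{n+1}$ to $a_1$. So it suffices to show that $a_1-1\notin J_0$.

\emph{The quotient $\mathbb{Z}E/J_0$.} Let $\Omega=E/\langle a_0\rangle$ be the set of left cosets; then $\mathbb{Z}E/\mathbb{Z}E(a_0-1)\cong\mathbb{Z}\Omega$, the free abelian group on $\Omega$. Since $t^{-1}a_0t=a_0^{p^k}\in\langle a_0\rangle$, the map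
\[
\sigma\colon\Omega\to\Omega,\qquad e\langle a_0\rangle\mapsto et\langle a_0\rangle,
\]
is well defined. The left ideal $\mathbb{Z}E(t-p)$ is spanned by the elements $et-pe$ with $e\in E$, and so
\[
\mathbb{Z}E/J_0\cong\mathbb{Z}\Omega/\langle\sigma(v)-pv\mid v\in\Omega\rangle .
\]
Consequently every function $f$ from $\Omega$ to an abelian group with $f\circ\sigma=pf$ induces an additive map on $\mathbb{Z}E/J_0$. Let $h\colon\Omega\to\mathbb{Z}$ be the \emph{height}, induced by the projection $E\to\langle t\rangle\cong\mathbb{Z}$; it satisfies $h(\sigma(v))=h(v)+1$. Put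
\[
v_0=\langle a_0\rangle,\qquad c_1=t^{-1}\langle a_0\rangle,\qquad c_2=a_0t^{-1}\langle a_0\rangle .
\]
Then $\sigma(c_1)=\sigma(c_2)=v_0$ and $h(c_1)=h(c_2)=-1$, and $c_1\ne c_2$ because $ta_0t^{-1}=a(p^{-k})\notin\langle a_0\rangle$. In the notation of the discussion above, $v_0,c_1,c_2$ represent $x$, $y$ and $a_0y$.

\emph{A function that separates $c_1$ from $c_2$.} The function $v\mapsto p^{h(v)}$ satisfies $f\circ\sigma=pf$, but it takes the same value at $c_1$ and $c_2$. We cut it off outside the set
\[
\Delta=\{v\in\Omega\mid\sigma^n(v)=c_1\text{ for some }n\ge0\}.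
\]
This violates the equation only at $c_1$, and there by $p\cdot p^{-1}=1$, so we work modulo $\mathbb{Z}$. Define $f\colon\Omega\to\mathbb{Q}/\mathbb{Z}$ by $f(v)=p^{h(v)}+\mathbb{Z}$ for $v\in\Delta$ and $f(v)=0$ otherwise (Figure~\ref{fig:tree}). We check that $f(\sigma(v))=pf(v)$. If $v\in\Delta\smallsetminus\{c_1\}$, then $\sigma(v)\in\Delta$ and both sides equal $p^{h(v)+1}+\mathbb{Z}$. If $v=c_1$, then $\sigma(v)=v_0$ has height $0$, whereas all elements of $\Delta$ have negative height; so $f(v_0)=0=p\cdot(p^{-1}+\mathbb{Z})$. If $v\notin\Delta$, then $\sigma(v)\notin\Delta$ and both sides vanish.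

The only element of $\Delta$ of height $-1$ is $c_1$, so $f(c_2)=0\neq f(c_1)$. The element $a_0t^{-1}-t^{-1}$ of $\mathbb{Z}E$ maps to $c_2-c_1$ and is therefore not in $J_0$. It equals $t^{-1}(a_1-1)$, and $J_0$ is a left ideal, so $a_1-1\notin J_0$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1, every node/.style={font=\small}]
\coordinate (s) at (2,1); \coordinate (v) at (0,0); \coordinate (w) at (4,0);
\coordinate (c1) at (-1.2,-1); \coordinate (c2) at (1.2,-1);
\coordinate (d1) at (-1.8,-2); \coordinate (d2) at (-0.6,-2);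
\coordinate (d3) at (0.6,-2); \coordinate (d4) at (1.8,-2);
\foreach \a/\b in {v/s,w/s,c1/v,c2/v,d1/c1,d2/c1,d3/c2,d4/c2}
  \draw[->,shorten >=4pt,shorten <=4pt] (\a)--(\b);
\foreach \a in {s,v,w,c2,d3,d4} \draw[fill=white] (\a) circle (2pt);
\foreach \a in {c1,d1,d2} \fill (\a) circle (2pt);
\draw[dotted] (2.15,1.1)--(2.7,1.45);
\foreach \x in {-1.8,-0.6,0.6,1.8} \draw[dotted] (\x,-2.15)--(\x,-2.5);
\draw[dotted] (4,-0.15)--(4,-0.5);
\node[above left] at (s) {$\sigma(v_0)$};
\node[above left] at (v) {$v_0$};
\node[left] at (c1) {$f(c_1)=\tfrac12\ $};
\node[right] at (c2) {$\ c_2$};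
\node[left] at (d1) {$\tfrac14\ $};
\node[right] at (d2) {$\ \tfrac14$};
\foreach \y in {1,0,-1,-2} \node at (5.4,\y) {$h=\y$};
\end{tikzpicture}
\caption{Part of the coset space $\Omega=E/\langle a_0\rangle$ for $p=2$, $k=1$. Arrows show the map $\sigma$, which raises the height $h$ by one. The function $f\colon\Omega\to\mathbb{Q}/\mathbb{Z}$ equals $2^{h}$ on the black points (those whose $\sigma$-orbit passes through $c_1$) and $0$ on the white points. It satisfies $f\circ\sigma=2f$ and $f(c_1)\neq f(c_2)$.}
\label{fig:tree}
\end{figure}

\section{Moving a weight into the second homology}\label{sec:groups}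

In Example~\ref{ex:model} the module $B$ is a subgroup of the group under study, and its weight is visible in $M_1$. The next lemma shows that $B$ can also obstruct a finiteness property of a group from which it has been \emph{divided out}, one degree higher.

\begin{lemma}\label{lem:shift}
Let $1\to K\to\Gamma\to G\to1$ be exact, with $\Gamma$ of type $\mathrm{FP}_2$ and $G$ of type $\mathrm{FP}_3$. Then $K/[K,K]$ is a finitely presented $\mathbb{Z}G$-module.
\end{lemma}

\begin{proof}
Let $P_2\to P_1\to P_0\to\mathbb{Z}\to0$ be exact with $P_i$ finitely generated projective over $\mathbb{Z}\Gamma$, and put $C_i=\mathbb{Z}G\otimes_{\mathbb{Z}\Gamma}P_i$ and $Z=\ker(C_1\to C_0)$. By (F2), the $C_i$ are finitely generated projective $\mathbb{Z}G$-modules, the cokernel of $C_1\to C_0$ is $H_0(K)=\mathbb{Z}$, and $Z/\operatorname{im}(C_2)=H_1(K)=K/[K,K]$. Since $\operatorname{im}(C_2)$ is finitely generated, by (F1) it suffices to show that $Z$ is finitely presented.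

Let $F_3\to F_2\to F_1\to F_0\to\mathbb{Z}\to0$ be exact with $F_i$ finitely generated projective over $\mathbb{Z}G$. Then $Y=\ker(F_1\to F_0)$ is the cokernel of $F_3\to F_2$, so it is finitely presented; this is where type $\mathrm{FP}_3$ enters. Schanuel's lemma, applied to $0\to Z\to C_1\to C_0\to\mathbb{Z}\to0$ and $0\to Y\to F_1\to F_0\to\mathbb{Z}\to0$, gives $Z\oplus F_1\oplus C_0\cong Y\oplus C_1\oplus F_0$. The right-hand side is finitely presented, hence so is its direct summand $Z$.
\end{proof}

We therefore look for a finitely presented group $\Gamma$ that contains $B$ as a normal subgroup and acts on it through a quotient isomorphic to $E$; then $G=\Gamma/B$ is not of type $\mathrm{FP}_3$. The difficulty is that $\Gamma$ has to be finitely presented although it contains commuting subgroups $A$ and $B$ of opposite weights. The way out is to let $B$ consist of commutators of elements whose weights are linearly independent of the weight of $A$; then $[A,B]=1$ follows from relations that are easier to control. For tameness, the weight of $B$ should be a sum of many independent weights. The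 top right corner of a unitriangular group has both properties.

\subsection*{The construction}
Let $m\ge2$ and $k\ge1$ be integers; Theorem~\ref{thm:main} will use $m\ge3$ and $k=m$, and the other values show what these choices are for. Let $U=U_{m+1}(R)$ be the group of upper unitriangular $(m+1)\times(m+1)$ matrices over $R$, and let $Q\cong\mathbb{Z}^m$ be the group of matrices $q=\operatorname{diag}(p^{n_1},\dots,p^{n_m},1)$, acting on $U$ by conjugation. With $n_{m+1}=0$ define weights
\[
\alpha_i=n_i-n_{i+1}\quad(1\le i\le m),\qquad \alpha_{ij}=n_i-n_j=\alpha_i+\dots+\alpha_{j-1}\quad(i<j),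
\]
and $\beta=\alpha_{1,m+1}=\alpha_1+\dots+\alpha_m$. Conjugation by $q$ multiplies the $(i,j)$-entry of a matrix by $p^{\alpha_{ij}(q)}$. The elements $q_j=\operatorname{diag}(p,\dots,p,1,\dots,1)$ with $j$ entries $p$, $1\le j\le m$, form a basis of $Q$, and $\alpha_i(q_j)=\delta_{ij}$. Thus $\alpha_1,\dots,\alpha_m$ is the dual basis of $\operatorname{Hom}(Q,\mathbb{Z})$.

We recall the structure of $U$. Let $\mathfrak{n}$ be the ring of strictly upper triangular matrices, $e_{ij}$ the matrix units, $x_{ij}(r)=1+re_{ij}$, and $U_c=1+\mathfrak{n}^c$, the normal subgroup of matrices whose $(i,j)$-entries vanish for $0<j-i<c$. For $y\in\mathfrak{n}$ and $z\in\mathfrak{n}^c$ we have $(1+y)(1+z)\equiv1+y+z\equiv(1+z)(1+y)$ modulo $\mathfrak{n}^{c+1}$. So $U_c/U_{c+1}$ is central in $U/U_{c+1}$, and reading off entries gives $U_c/U_{c+1}\cong\bigoplus_{j-i=c}R_{\alpha_{ij}}$; by descending induction on $c$, the group $U_c$ is generated by the $x_{ij}(r)$ with $j-i\geq c$. The formula $[x_{ij}(r),x_{jl}(s)]=x_{il}(rs)$ for $i<j<l$ shows, by induction on $l-i$, that $x_{il}(r)$ is an $(l-i)$-fold commutator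 of elements $x_\nu(s):=x_{\nu,\nu+1}(s)$. Hence $U_c$ is the $c$-th term of the lower central series of $U$, and $U$ is generated by the subgroups $x_\nu(R)$, $1\le \nu\le m$.

Let $B=U_m=x_{1,m+1}(R)\cong R_\beta$. It is central in $U$, and $B\le[U,U]=U_2$ because $m\geq2$. Let $A=\{a(r)\mid r\in R\}\cong R_\zeta$ with $\zeta=-k\beta$, and put
\[
\Gamma=(U\times A)\rtimes Q,\qquad N=U/B\times A,\qquad G=\Gamma/B=N\rtimes Q .
\]
The lower central series of $U/B$ is $U_1/B>\dots>U_{m}/B=1$, so $N$ is nilpotent of class $m-1$. Refining this series by killing one entry at a time, and adding $A$, we obtain a $Q$-invariant central series of $N$ whose factors are the modules $R_\chi$, each once, for $\chi$ in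
\[
\Phi=\{\alpha_{ij}\mid1\le i<j\le m+1,\ (i,j)\ne(1,m+1)\}\cup\{\zeta\}.
\]
As an iterated extension of the torsion-free groups $R$ and $Q$, the group $G$ is torsion-free.

The weight $\beta$ is not in $\Phi$, but it occurs in $H_2$. The five-term exact sequence of the central extension $B\to U\to U/B$ contains $H_2(U/B)\to B\to U/[U,U]$, and the second map is zero. Hence
\begin{equation}\label{eq:H2}
H_2(U/B)\ \text{ maps onto }\ R_\beta \ \text{ as a $\mathbb{Z}Q$-module.}
\end{equation}
This fact is used only in Remark~\ref{rem:k}.

\begin{example}\label{ex:m3}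
For $m=k=3$ the weights of the entries of $U=U_4(R)$ above the diagonal are
\[
\begin{pmatrix}
\cdot&\alpha_1&\alpha_1+\alpha_2&\beta\\
&\cdot&\alpha_2&\alpha_2+\alpha_3\\
&&\cdot&\alpha_3\\
&&&\cdot
\end{pmatrix},
\]
and $N$ has class $2$, with the six weights $\alpha_1,\alpha_2,\alpha_3,\alpha_1+\alpha_2,\alpha_2+\alpha_3$ and $\zeta=-3(\alpha_1+\alpha_2+\alpha_3)$. The weights of $M_1$ are $\alpha_1,\alpha_2,\alpha_3,\zeta$. Any three of them are linearly independent, so no positive combination of at most three of them vanishes. No nonempty sum of distinct weights of $N$ vanishes either: without $\zeta$ there is nothing to cancel, and to cancel the summand $-3\alpha_1$ of $\zeta$ only $\alpha_1$ and $\alpha_1+\alpha_2$ are available. The next section is this computation for general $m$.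
\end{example}

\section{Tameness and homology}\label{sec:condition}

\begin{lemma}\label{lem:tame}
For all $m\ge2$ and $k\geq1$, the set $\Sigma^c_Q(M_1)$ is $m$-tame.
\end{lemma}

\begin{proof}
Since $B\le[U,U]$, we have $M_1=U/U_2\times A=R_{\alpha_1}\oplus\dots\oplus R_{\alpha_m}\oplus R_\zeta$. By \eqref{eq:union}, $\Sigma_Q^c(M_1)$ is the union of the $m+1$ rays $\mathbb{R}_{>0}\alpha_1,\dots,\mathbb{R}_{>0}\alpha_m,\mathbb{R}_{>0}\zeta$. Collecting terms on the same ray, we write a sum of $m$ elements of this set as $\sum_ic_i\alpha_i+d\zeta$ with $c_i,d\geq0$, where at least one and at most $m$ of the $m+1$ coefficients are nonzero. This equals $\sum_i(c_i-kd)\alpha_i$, and it vanishes only if $c_i=kd$ for all $i$. Then either $d=0$ and all coefficients are zero, or $d>0$ and all $m+1$ coefficients are nonzero. Both are excluded.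
\end{proof}

The set is not $(m+1)$-tame, because $k\alpha_1+\dots+k\alpha_m+\zeta=0$. So tameness does register the opposition of $\beta$ and $\zeta$, but only at level $m+1$, since $\beta$ is a sum of $m$ weights of $M_1$. The obstruction acts at level $3$, with $\beta$ in degree $2$ and $\zeta$ in degree $1$. For $m=2$, where $N$ is abelian, the two levels agree and $(2)_3$ fails; for $m\ge3$ they differ.

\begin{lemma}\label{lem:fg}
If $k\ge m$, then $H_i(N)$ is finitely generated over $\mathbb{Z}Q$ for all $i\geq1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:homology} it suffices to show that $\chi_T=\sum_{\chi\in T}\chi$ is nonzero for every nonempty $T\subseteq\Phi$. Expand $\chi_T$ in the basis $\alpha_1,\dots,\alpha_m$. If $\zeta\notin T$, all coefficients are nonnegative and at least one is positive. Let $\zeta\in T$. The weight $\alpha_{ij}$ involves $\alpha_1$ only if $i=1$, and then with coefficient $1$; the weights of this form in $\Phi$ are $\alpha_{12},\dots,\alpha_{1m}$. So the coefficient of $\alpha_1$ in $\chi_T$ is at most $(m-1)-k<0$.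
\end{proof}

\begin{remark}\label{rem:k}
Some lower bound on $k$ is needed. Since $H_0(A)=\mathbb{Z}$ and $H_1(A)=A$ are flat and $H_j(A)=0$ for $j\geq2$, the K\"unneth formula gives $H_3(N)\cong H_3(U/B)\oplus(H_2(U/B)\otimes A)$, and by \eqref{eq:H2} this module maps onto $R_\beta\otimes R_{\zeta}=R_{(1-k)\beta}$. For $k=1$ this is $R_0$, so $H_3(N)$ is not finitely generated and $G$ is not of type $\mathrm{FP}_3$ by Proposition~\ref{prop:necessary}, although $\Sigma_Q^c(M_1)$ is $m$-tame. This is the kind of obstruction that the homological half of $(2)_m$ does detect. For $m=3$ and $k=2$, the identity $\alpha_1+(\alpha_1+\alpha_2)+(\alpha_2+\alpha_3)+\alpha_3=2\beta$ shows that the hypothesis of Lemma~\ref{lem:homology} fails for $i=5$.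
\end{remark}

\section{Finite presentation}\label{sec:fp}

No element of $Q$ maps an integral form of $U\times A$ properly into itself in all coordinates at once, since $\beta$ and $\zeta$ have opposite signs wherever they are nonzero. We therefore treat $U\rtimes Q$ and $A\rtimes Q$ separately and then glue them along $Q$. Each of them is covered by the following lemma, which says that the only relations needed are those of an integral form $L$ and the effect of the generators of $Q$ on the generators of $L$.

\begin{lemma}\label{lem:ascending}
Let $Q$ be free abelian with basis $t_1,\dots,t_m$, acting on a group $V$, and put $t_0=t_1\cdots t_m$. Let $L\le V$ be a finitely presented subgroup with $t_j(L)\subseteq L$ for all $j$ and $V=\bigcup_{n\geq0}t_0^{-n}(L)$. Then $V\rtimes Q$ is finitely presented.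
\end{lemma}

\begin{proof}
Let $L=\langle X\mid\mathcal{R}\rangle$ be a finite presentation. For $x\in X$ and $1\le j\le m$ choose a word $w_{j,x}$ in $X$ representing $t_j(x)\in L$, and let
\[
S=\langle X,t_1,\dots,t_m\mid\mathcal{R},\ [t_i,t_j],\ t_jxt_j^{-1}=w_{j,x}\rangle .
\]
The relations hold in $V\rtimes Q$, so there is a homomorphism $\pi\colon S\to V\rtimes Q$. Its image contains $L$ and $Q$, hence $V$, so $\pi$ is onto. We show that it is injective.

Let $D$ be the subgroup of $S$ generated by $X$. It is a quotient of $L$, and the composite $L\to D\to V$ is the inclusion, so $\pi|_D$ is injective. In the same way $\pi$ maps $\langle t_1,\dots,t_m\rangle\le S$, a quotient of $\mathbb{Z}^m$, isomorphically onto $Q$. The last family of relations gives $t_jDt_j^{-1}\subseteq D$. Hence $D\subseteq t_0^{-1}Dt_0$, and $W=\bigcup_{n\geq0}t_0^{-n}Dt_0^n$ is an ascending union of subgroups. As $t_j$ commutes with $t_0$, conjugation by $t_j$ maps $W$ into itself. So does conjugation by $t_j^{-1}$, because with $s=\prod_{i\neq j}t_i$ we have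
\[
t_j^{-1}Dt_j=t_0^{-1}\,(sDs^{-1})\,t_0\subseteq t_0^{-1}Dt_0 .
\]
Since also $X\subseteq W$, the subgroup $W$ is normal and $S=W\cdot\langle t_1,\dots,t_m\rangle$. Let $\pi(wt)=1$ with $w\in W$ and $t\in\langle t_1,\dots,t_m\rangle$. As $\pi(w)\in V$ and $\pi(t)\in Q$, both are trivial, and so $t=1$. Writing $w=t_0^{-n}dt_0^n$ with $d\in D$, we get $\pi(d)=1$, so $d=1$ and $w=1$.
\end{proof}

\begin{lemma}\label{lem:Gfp}
For all $m\ge2$ and $k\geq1$, the groups $\Gamma$ and $G$ are finitely presented.
\end{lemma}

\begin{proof}
\emph{The group $U\rtimes Q$.} Take $L=U_{m+1}(\mathbb{Z})$ and $t_j=q_j$ in Lemma~\ref{lem:ascending}. The group $L$ is an iterated extension of infinite cyclic groups, hence finitely presented. Since $\alpha_{il}(q_j)\in\{0,1\}$, each $q_j$ maps $L$ into itself. Since $\alpha_{il}(t_0)=l-i\geq1$, the group $t_0^{-n}(L)$ consists of the matrices with $(i,l)$-entry in $p^{-n(l-i)}\mathbb{Z}$, and these groups exhaust $U$.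

\emph{The group $A\rtimes Q$.} Take $L=a(\mathbb{Z})$ and $t_j=q_j^{-1}$, which acts on $A$ as multiplication by $p^{k}$. Then $t_0^{-n}(L)=a(p^{-kmn}\mathbb{Z})$, and these groups exhaust $A$.

\emph{Gluing.} The amalgamated product $(U\rtimes Q)*_Q(A\rtimes Q)$ of two finitely presented groups along a finitely generated subgroup is finitely presented. Let $\hat\Gamma$ be its quotient by the $m$ relations $[x_i(1),a(1)]=1$. It is finitely presented, and the inclusions of $U\rtimes Q$ and $A\rtimes Q$ into $\Gamma$ induce a homomorphism $\hat\Gamma\to\Gamma$. We claim that the images of $U$ and $A$ in $\hat\Gamma$ commute. Conjugating the $i$-th relation by $q\in Q$ gives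
\[
[x_i(p^{\alpha_i(q)}),\,a(p^{-k\beta(q)})]=1 .
\]
Let $s,n\in\mathbb{Z}$. As $m\geq2$, there is an index $j\neq i$, and $q=q_i^sq_j^{\,n-s}$ has $\alpha_i(q)=s$ and $\beta(q)=n$. So $x_i(p^s)$ commutes with $a(p^{-kn})$ for all $s$ and $n$. The elements $x_i(p^s)$ generate $x_i(R)$, the subgroups $x_i(R)$ generate $U$, and the elements $a(p^{-kn})$ generate $A$. This proves the claim. Consequently the canonical maps of $U$, $A$ and $Q$ into $\hat\Gamma$ combine to a homomorphism $(U\times A)\rtimes Q\to\hat\Gamma$. The two homomorphisms are mutually inverse on $U$, $A$ and $Q$, which generate both groups, so $\Gamma\cong\hat\Gamma$.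

\emph{The quotient $G$.} The conjugates of $x_{1,m+1}(1)$ by the powers of $q_1$ are the elements $x_{1,m+1}(p^n)$, $n\in\mathbb{Z}$, which generate $B$. So $G$ is obtained from $\Gamma$ by one additional relation.
\end{proof}

The independence of $\alpha_i$ and $\beta$ is essential in the gluing step. For $m=1$ we would have $U=B$ and $\alpha_1=\beta$, which forces $s=n$, and $\Gamma$ would be the group of Example~\ref{ex:model}, which is not finitely presented.

\section{Failure of $\mathrm{FP}_3$}\label{sec:notFP3}

\begin{lemma}\label{lem:notFP3}
For all $m\geq2$ and $k\geq1$, the group $G$ is not of type $\mathrm{FP}_3$.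
\end{lemma}

\begin{proof}
Suppose that $G$ is of type $\mathrm{FP}_3$. By Lemma~\ref{lem:Gfp}, $\Gamma$ is of type $\mathrm{FP}_2$, so Lemma~\ref{lem:shift}, applied to $1\to B\to\Gamma\to G\to 1$, shows that the abelian group $B$ is a finitely presented $\mathbb{Z}G$-module.

Let $E=A\rtimes\langle t\rangle$ be the group of Section~\ref{sec:opposite}, and define $\rho\colon G\to E$ by $\rho(\bar u\,a\,q)=a\,t^{\beta(q)}$ for $\bar u\in U/B$, $a\in A$, $q\in Q$. This is a homomorphism because $U/B$ is normal in $G$ with quotient $A\rtimes Q$, and $q$ and $t^{\beta(q)}$ both act on $A$ as multiplication by $p^{-k\beta(q)}$. It is onto because $\beta(q_1)=1$. The group $N$ acts trivially on $B$, as $B$ is central in $U\times A$, and $q$ acts as multiplication by $p^{\beta(q)}$. So $G$ acts on $B$ through $\rho$, and $B$ is the $\mathbb{Z}E$-module of Section~\ref{sec:opposite}. Since $\mathbb{Z}G\to\mathbb{Z}E$ is onto, every element of $\mathbb{Z}E\otimes_{\mathbb{Z}G}B$ has the form $1\otimes b$, and so $\lambda\otimes b\mapsto\lambda b$ is an isomorphism $\mathbb{Z}E\otimes_{\mathbb{Z}G}B\cong B$ of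 $\mathbb{Z}E$-modules. The functor $\mathbb{Z}E\otimes_{\mathbb{Z}G}-$ is right exact and takes finitely generated projective modules to finitely generated projective modules. It therefore turns a finite presentation of $B$ over $\mathbb{Z}G$ into a finite presentation of $B$ over $\mathbb{Z}E$, which contradicts Lemma~\ref{lem:notfp}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $m\geq3$, and let $G=N\rtimes Q$ be the group of Section~\ref{sec:groups} with $k=m$. It was shown there that $G$ is torsion-free, that $Q\cong\mathbb{Z}^m$, and that $N$ is nilpotent of class $m-1$ with a finite central series whose factors are isomorphic to $R=\mathbb{Z}[1/p]$. The group $G$ is finitely presented by Lemma~\ref{lem:Gfp}. Part (a) is Lemma~\ref{lem:tame}, and part (b) is Lemma~\ref{lem:fg}. By Lemma~\ref{lem:notFP3}, $G$ is not of type $\mathrm{FP}_3$; since $m\geq3$, it is not of type $\mathrm{FP}_m$. This is part (c).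
\end{proof}

\begin{thebibliography}{9}

\bibitem{conj}
\emph{An $\mathrm{FP}_m$-conjecture for nilpotent-by-abelian groups},
\texttt{https://e-periodica.ch/cntmng?pid=ens-001\%3A2008\%3A54\%3A\%3A90}.

\end{thebibliography}
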